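# An extremally disconnected strong S-space from $\clubsuit$

## 1. Two theorems and the independence statement

Throughout, every space is Hausdorff, "limit ordinal" means nonzero limit ordinal, and $\omega^*=\beta\omega\setminus\omega$. The principle $\clubsuit$ says: there is a family $\langle e_\delta:\delta<\omega_1\text{ limit}\rangle$, each $e_\delta\subseteq\delta$ cofinal in $\delta$ of order type $\omega$, such that every uncountable $B\subseteq\omega_1$ contains some $e_\delta$.

**Theorem A.** Assume $\clubsuit$. There are points $y_{\alpha,i}$ $(\alpha<\omega_1,\ i<\omega)$ of $\omega^*$ and a decreasing sequence of infinite closed sets $K_\alpha\subseteq\omega^*$ $(\alpha<\omega_1)$, with all $y_{\alpha,i}$ distinct and $y_{\alpha,i}\in K_\alpha\setminus K_{\alpha+1}$, such that for $X=\{y_{\alpha,i}:\alpha<\omega_1,\ i<\omega\}$ and each $N\ge 1$ the following holds.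

> $(\dagger)$ If $T\subseteq X^N$ is a set of injective $N$-tuples and for every $\alpha<\omega_1$ some $t\in T$ has all entries in $K_\alpha$, then there are a countable $T_0\subseteq T$ and $\gamma<\omega_1$ with $K_\gamma^N\subseteq\overline{T_0}$ (closure in $(\beta\omega)^N$).

Consequently $Z=\omega\cup X\subseteq\beta\omega$ is an extremally disconnected strong S-space. Moreover every subspace of $Z$ is extremally disconnected, and every closed subset of $X$ is countable or co-countable.

**Theorem B.** (1) Under $MA_{\omega_1}$ there is no strong S-space (Kunen). (2) In ZFC: there is an extremally disconnected S-space (respectively, an extremally disconnected strong S-space) if and only if some subspace of $\beta\omega$ is an S-space (respectively, a strong S-space).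

**Corollary C.** It is consistent with ZFC that there is an extremally disconnected strong S-space: this follows from $\clubsuit$, hence from $\Diamond$, hence from $V=L$. On the other hand $MA_{\omega_1}$ implies that there is none. So the existence of such a space is independent of ZFC.

The question behind these statements comes from the paper "Ultra Strong S-Spaces". It was known that $\Diamond$ gives an extremally disconnected S-space, and the question was whether one can consistently have such a space all of whose finite powers are hereditarily separable. We now unpack the words.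

## 2. Separability, covers, extremal disconnectedness and $\clubsuit$

**Definition (HS, HL, strongly HS).** A space is *hereditarily separable* (HS) if all its subspaces are separable, and *hereditarily Lindelöf* (HL) if all its subspaces are Lindelöf. It is *strongly HS* if $X^n$ is HS for every $n\in\omega$.

**Definition (S-space).** $X$ is an *S-space* if it is $T_3$ and HS but not HL. It is a *strong S-space* if in addition it is strongly HS.

The real line is HS and HL, as is every second countable space. To see that "strongly" asks for more, take the Sorgenfrey line (the reals with base the intervals $[a,b)$). It is HS: given a subspace $A$, let $D\subseteq A$ be countable and dense in $A$ for the Euclidean topology, and add to $D$ the points $x\in A$ for which some $[x,x+\varepsilon)$ meets $A$ only in $x$. There are only countably many of these, since the corresponding intervals are pairwise disjoint. The enlarged $D$ is dense in $A$: if $x\in A$ is not one of the added points, then every $(x,x+\varepsilon)\cap A$ is nonempty and Euclidean open in $A$, so it meets $D$. But in the square, $[x,x+1)\times[-x,-x+1)$ meets the antidiagonal $\{(y,-y)\}$ only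 in $(x,-x)$, so the antidiagonal is an uncountable discrete subspace, and the square is not HS.

Failure of HL has a convenient normal form, which we use several times.

**Lemma 1.** A space $X$ is not HL if and only if there are points $x_\alpha$ and open sets $U_\alpha\ni x_\alpha$ $(\alpha<\omega_1)$ with $x_\beta\notin U_\alpha$ whenever $\beta>\alpha$.

*Proof.* If $Y\subseteq X$ is not Lindelöf, take open sets of $X$ covering $Y$ with no countable subfamily covering $Y$. Recursively pick $x_\alpha\in Y\setminus\bigcup_{\gamma<\alpha}U_\gamma$ and a member $U_\alpha$ of the cover containing $x_\alpha$. Conversely, given such a sequence, the $U_\alpha$ cover $\{x_\alpha:\alpha<\omega_1\}$. A countable subfamily $\{U_\alpha:\alpha\in a\}$ misses $x_\beta$ for every $\beta>\sup a$. $\square$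

For example, in $\omega_1$ with the order topology the sets $U_\alpha=[0,\alpha]$ and points $x_\alpha=\alpha$ are as in Lemma 1. That space is not an S-space, because its successor ordinals form an uncountable discrete subspace.

**Definition (ED).** A space is *extremally disconnected* (ED) if the closure of every open set is open.

A discrete space is ED. The convergent sequence $\omega+1$ is not: the even numbers form an open set whose closure contains the limit point but no neighbourhood of it.

**Lemma 2.** A space is ED if and only if any two disjoint open sets have disjoint closures.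

*Proof.* Let the space be ED and $U\cap V=\emptyset$ with $U,V$ open. Then $\overline U\cap V=\emptyset$, and as $\overline U$ is open, $\overline U\cap\overline V=\emptyset$. Conversely, let $U$ be open and let $V$ be the complement of $\overline U$. If $\overline U\cap\overline V=\emptyset$, then $\overline U$ is contained in the complement of $\overline V$, which is contained in the complement of $V$, which is $\overline U$. So $\overline U$ is the complement of $\overline V$, an open set. $\square$

**Recall ($\beta\omega$).** The points of $\beta\omega$ are the ultrafilters on $\omega$, and $n\in\omega$ is identified with the principal ultrafilter at $n$. For $A\subseteq\omega$ put $\widehat A=\{u\in\beta\omega:A\in u\}$. These sets are clopen and form a base, $\overline A=\widehat A$, disjoint sets have disjoint hats, and $\beta\omega$ is compact Hausdorff with $\omega$ open (as a union of isolated points) and dense.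

**Recall ($W$-limits).** Let $\langle x_k:k<\omega\rangle$ be a sequence in a compact Hausdorff space and $W\in\beta\omega$. There is exactly one point $x$ such that $\{k:x_k\in O\}\in W$ for every neighbourhood $O$ of $x$; it is written $W\text{-}\lim_kx_k$. The map $W\mapsto W\text{-}\lim_kx_k$ is continuous on $\beta\omega$ (it is the extension of $k\mapsto x_k$). If $W$ is principal at $n$ the limit is $x_n$. If $A\in W$, the limit lies in $\overline{\{x_k:k\in A\}}$. In a product the limit is taken coordinatewise. Example: in $\beta\omega$, with $x_k=k$, we get $W\text{-}\lim_kk=W$.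

**Lemma 3.** $\Diamond$ implies $\clubsuit$.

*Proof.* Let $\langle A_\delta\rangle$ be a $\Diamond$-sequence: $A_\delta\subseteq\delta$, and for each $B\subseteq\omega_1$ the set $\{\delta:B\cap\delta=A_\delta\}$ is stationary. For limit $\delta$, let $e_\delta\subseteq A_\delta$ be cofinal in $\delta$ of type $\omega$ if $A_\delta$ is unbounded in $\delta$, and any cofinal subset of $\delta$ of type $\omega$ otherwise. If $B$ is uncountable, its limit points form a club, so $B\cap\delta=A_\delta$ for some limit point $\delta$ of $B$. Then $A_\delta$ is unbounded in $\delta$ and $e_\delta\subseteq A_\delta\subseteq B$. $\square$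

By Jensen, $V=L$ implies $\Diamond$. So Theorem A yields the first half of Corollary C.

## 3. What $(\dagger)$ buys: from cubes $K_\gamma^N$ to the space $Z$

Picture $X$ as a tower: layer $\alpha$ is the countable set $\{y_{\alpha,i}:i<\omega\}\subseteq K_\alpha\setminus K_{\alpha+1}$, and $K_\alpha$ contains exactly the layers from $\alpha$ upwards. Indeed
$$y_{\beta,i}\in K_\alpha\iff\beta\ge\alpha,\qquad\qquad(3.1)$$
since $y_{\beta,i}\notin K_{\beta+1}\supseteq K_\alpha$ if $\beta<\alpha$. So $X\setminus K_\alpha$ is countable for every $\alpha<\omega_1$. Condition $(\dagger)$ says that a family of $N$-tuples climbing arbitrarily high has a countable subfamily whose closure swallows an entire cube $K_\gamma^N$.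

Injectivity cannot be dropped from $(\dagger)$. The set $T=\{(y,y):y\in X\}$ has members with all entries in any given $K_\alpha$, but its closure lies in the diagonal, which contains no $K_\gamma^2$ with $K_\gamma$ infinite.

In this section we assume that the $y_{\alpha,i}$ and $K_\alpha$ of Theorem A have been found, with $(\dagger)$, and prove the remaining claims of the theorem.

**Step 1: $Z$ is not HL.** It is enough to show that the subspace $X$ is not Lindelöf. The sets $X\setminus K_{\alpha+1}$ are open in $X$, and they cover $X$ because $y_{\beta,i}\notin K_{\beta+1}$. Given countably many $\alpha$'s, choose $\beta$ above all of them. Then $y_{\beta,0}\in K_\beta\subseteq K_{\alpha+1}$ for each of these $\alpha$, so $y_{\beta,0}$ is not covered.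

**Step 2: every $X^n$ is HS.** This is where $(\dagger)$ is used. We extract from a counterexample a family of injective tuples climbing up the tower. The case $n=0$ is trivial. Suppose $Y\subseteq X^n$ is not separable. Recursively pick
$$t_\xi\in Y\setminus\overline{\{t_\eta:\eta<\xi\}}\qquad(\xi<\omega_1).$$
We shall pass to uncountable sets of indices; the property that $t_\xi$ is not in the closure of the $t_\eta$ with smaller $\eta$ survives this.

Treat the coordinates one at a time. If some value in coordinate $i$ is taken for uncountably many of the current $\xi$, thin out so that coordinate $i$ is constant. If not, then each of the countably many points of $X\setminus K_\beta$ is taken only countably often, so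
$$\text{for each }\beta<\omega_1\text{, only countably many }\xi\text{ have }t_\xi(i)\notin K_\beta.\qquad(3.2)$$
Both outcomes survive later thinning. Next, for each pair $i,i'$ of non-constant coordinates thin out so that either $t_\xi(i)=t_\xi(i')$ for all $\xi$, or $t_\xi(i)\ne t_\xi(i')$ for all $\xi$. "Equal for all $\xi$" is an equivalence relation on the non-constant coordinates. Choose representatives $i_1,\dots,i_N$ of its classes and put $t'_\xi=(t_\xi(i_1),\dots,t_\xi(i_N))$. The $t_\xi$ are pairwise distinct, so not all coordinates are constant and $N\ge1$. Each $t'_\xi$ is injective. Moreover $t_\xi=\Phi(t'_\xi)$ for one fixed continuous map $\Phi:(\beta\omega)^N\to(\beta\omega)^n$ that copies coordinates and inserts the constants.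

By (3.2) for $i_1,\dots,i_N$, the set $T$ of all $t'_\xi$ satisfies the hypothesis of $(\dagger)$. So there are a countable set $\Xi_0$ of indices and $\gamma<\omega_1$ with $K_\gamma^N\subseteq\overline{\{t'_\eta:\eta\in\Xi_0\}}$. By (3.2) again there is an index $\xi>\sup\Xi_0$ with all entries of $t'_\xi$ in $K_\gamma$. Then $t'_\xi\in\overline{\{t'_\eta:\eta\in\Xi_0\}}$. Applying $\Phi$ we get $t_\xi\in\overline{\{t_\eta:\eta\in\Xi_0\}}$ with all these $\eta$ smaller than $\xi$, a contradiction.

**Step 3: $Z$ is strongly HS.** Fix which coordinates of a point of $Z^n$ lie in $\omega$, and fix their values. This splits $Z^n$ into countably many subspaces, each homeomorphic to some $X^m$ with $m\le n$, hence HS. A countable union of HS subspaces is HS: intersect a given subspace with each piece and unite the countable dense sets.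

**Step 4: $Z$ is $T_3$ and ED.** It is a subspace of a compact Hausdorff space, hence $T_3$. Let $U\subseteq Z$ be open and $A=U\cap\omega$. Since $\omega$ is dense in $Z$, $A$ is dense in $U$, so the closure of $U$ in $Z$ is the closure of $A$ in $Z$, which is $\widehat A\cap Z$. That set is open.

So $Z$ is an ED strong S-space.

**Step 5: every HS subspace $Y$ of $\beta\omega$ is ED.** Applied to subspaces of $Z$, this gives the "moreover" about subspaces. We verify the criterion of Lemma 2. Let $U,V$ be disjoint nonempty open subsets of $Y$, with countable dense subsets $\{d_k:k<\omega\}\subseteq U$ and $\{e_k:k<\omega\}\subseteq V$ (repetitions allowed). Choose $A_k\in d_k$ with $\widehat{A_k}\cap V=\emptyset$ and $B_k\in e_k$ with $\widehat{B_k}\cap U=\emptyset$. Put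
$$A'_k=A_k\setminus\bigcup_{i\le k}B_i,\qquad B'_k=B_k\setminus\bigcup_{i\le k}A_i .$$
As $d_k\in U$, no $B_i$ belongs to $d_k$, so $A'_k\in d_k$; likewise $B'_k\in e_k$. The sets $A'_k$ and $B'_m$ are disjoint: if $m\le k$, then $A'_k$ avoids $B_m$; if $k\le m$, then $B'_m$ avoids $A_k$. So $\bigcup_kA'_k$ and $\bigcup_kB'_k$ are disjoint, and their hats are disjoint clopen sets containing all $d_k$ and all $e_k$ respectively. Hence $\overline U\cap\overline V=\emptyset$.

**Step 6: closed subsets of $X$.** Let $C\subseteq X$ be closed in $X$ and uncountable. Since $X\setminus K_\alpha$ is countable, $C$ meets every $K_\alpha$. So $(\dagger)$ with $N=1$ and $T=C$ gives $\gamma$ with $K_\gamma\subseteq\overline C$. Then $X\cap K_\gamma\subseteq C$, and $X\setminus C\subseteq X\setminus K_\gamma$ is countable.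

It remains to build the tower with $(\dagger)$.

## 4. Discrete sequences in $\beta\omega$ and their remainders

For a countably infinite discrete subspace $D\subseteq\beta\omega$ put $D^*=\overline D\setminus D$. For $D=\omega$ this is $\omega^*$. The first lemma says that every $D$ behaves like $\omega$.

**Lemma 4.** Let $D=\{d_k:k<\omega\}\subseteq\beta\omega$ be discrete, injectively enumerated. Disjoint subsets of $D$ have disjoint closures. Hence $W\mapsto W\text{-}\lim_kd_k$ is an injection of $\beta\omega$ onto $\overline D$, and $D^*=\{W\text{-}\lim_kd_k:W\in\omega^*\}$ is an infinite closed set.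

*Proof.* Pick $B_k\in d_k$ with $\widehat{B_k}\cap D=\{d_k\}$ and put $A_k=B_k\setminus\bigcup_{i<k}B_i$. For $i<k$ we have $d_k\notin\widehat{B_i}$, so $A_k\in d_k$. The $A_k$ are pairwise disjoint. If $E,F\subseteq\omega$ are disjoint, then $\{d_k:k\in E\}$ and $\{d_k:k\in F\}$ lie in the hats of the disjoint sets $\bigcup_{k\in E}A_k$ and $\bigcup_{k\in F}A_k$. These hats are closed and disjoint, so the closures are disjoint.

If $W\ne W'$, choose $E\in W$ with $\omega\setminus E\in W'$. The two limits lie in the closures of $\{d_k:k\in E\}$ and $\{d_k:k\notin E\}$, so they differ. The image of the continuous map is compact, contains $D$ and lies in $\overline D$, so it equals $\overline D$. Principal $W$ are mapped onto $D$, so by injectivity the nonprincipal ones are mapped onto $D^*$. As $\omega^*$ is compact and infinite, $D^*$ is closed and infinite. $\square$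

**Lemma 5.** Let $H_0\supseteq H_1\supseteq\cdots$ be closed sets in $\beta\omega$, and let $E\subseteq H_0\setminus\bigcap_mH_m$ be infinite with each $E\cap(H_m\setminus H_{m+1})$ finite. Then $E$ is countable and discrete, and $E^*\subseteq\bigcap_mH_m$.

*Proof.* $E$ is the union of the finite sets $E\cap(H_m\setminus H_{m+1})$. A point of $E\cap(H_m\setminus H_{m+1})$ has the open neighbourhood $\beta\omega\setminus H_{m+1}$, which contains only finitely many points of $E$; so the point is isolated in $E$. Since $E\setminus H_m$ is finite, $\overline E\subseteq E\cup H_m$ for every $m$. $\square$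

We use the lemmas together: a set $E$ that puts finitely many points into each layer $H_m\setminus H_{m+1}$ is discrete, each infinite subset of it has an infinite remainder inside $\bigcap_mH_m$, and disjoint infinite subsets have disjoint remainders.

**Lemma 6.** Every infinite $K\subseteq\beta\omega$ contains a countably infinite discrete subspace.

*Proof.* Put $M_0=K$. Given $M_k$ infinite, the trace on $K$ of a clopen set, split it by a clopen set of $\beta\omega$ into two nonempty pieces. Call one infinite piece $M_{k+1}$ and choose $d_k$ in the other piece. The piece containing $d_k$ is open in $K$. It contains no $d_m$ with $m>k$, as those lie in $M_{k+1}$, and no $d_m$ with $m<k$, as those lie outside $M_k$. $\square$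

## 5. One coordinate: take a remainder as the next $K$

Here is a stage of the construction that serves $(\dagger)$ for $N=1$. Suppose the tower is built below a limit $\delta$, $K_\delta=\bigcap_{\alpha<\delta}K_\alpha$, and a guessing device hands us points $x_k=y_{\beta_k,i_k}$ of $T$ with $\beta_k+1<\beta_{k+1}$ and $\sup_k\beta_k=\delta$. Let $z_k=y_{\beta_k+1,0}$. Apply Lemma 5 to the closed sets $K_{\beta_0},K_{\beta_0+1},K_{\beta_1},K_{\beta_1+1},\dots$, whose intersection is $K_\delta$. The points $x_k$ and $z_k$ lie in successive layers. So $\{x_k\}^*$ and $\{z_k\}^*$ are disjoint infinite closed subsets of $K_\delta$. Choose the $y_{\delta,i}$ as distinct points of $\{z_k\}^*$ and set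
$$K_{\delta+1}=\{x_k:k<\omega\}^* .$$
Then $y_{\delta,i}\in K_\delta\setminus K_{\delta+1}$, and $K_{\delta+1}\subseteq\overline{\{x_k\}}$ with all $x_k\in T$: this is $(\dagger)$ for $T$, with $\gamma=\delta+1$. If every $T$ is served in this way at some $\delta$, then $X$ is HS by the argument of Section 3 with $n=1$.

## 6. Two coordinates: graph, segment, square

The obvious continuation for $N=2$ is to let the device hand us pairs $t_k=(r_k,s_k)\in T$ climbing to $\delta$, and to choose $K_{\delta+1}$ so that $K_{\delta+1}^2\subseteq\overline{\{t_k:k<\omega\}}$. This cannot work. Let the entries of $t_k$ lie in the $k$-th of a sequence of layers as in Lemma 5, so that $\{r_k\}$ is discrete and injectively enumerated. The map $W\mapsto(W\text{-}\lim r_k,\ W\text{-}\lim s_k)$ is continuous on the compact space $\beta\omega$, so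
$$\overline{\{t_k:k<\omega\}}=\{(W\text{-}\lim r_k,\ W\text{-}\lim s_k):W\in\beta\omega\}.$$
By Lemma 4 the first coordinate determines $W$, hence the second coordinate. The closure is the graph of a function, and a graph contains no $K\times K$ if $K$ has two points. One sequence of pairs never yields a square.

We get past this by using several rounds: from sequences of limit stages at which something weaker was achieved, we build a later stage at which more is achieved. For $N=2$ three rounds suffice. In each round the stages used climb to $\delta$ with gaps, as in Section 5.

*Round 1 (a graph).* From pairs $t_k=(r_k,s_k)\in T$ with distinct entries, all in the $k$-th layer, put $K_{\delta+1}=\{r_k\}^*$ and $g_\delta(W\text{-}\lim r_k)=W\text{-}\lim s_k$ for $W\in\omega^*$. By Lemmas 4 and 5, $g_\delta$ is a function from $K_{\delta+1}$ to $\{s_k\}^*\subseteq K_\delta\setminus K_{\delta+1}$, and $(p,g_\delta(p))\in\overline T$ for all $p\in K_{\delta+1}$. The first coordinate may be prescribed in $K_{\delta+1}$; the second is then determined.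

*Round 2 (a segment).* Let $\delta_k\nearrow\delta$ be stages that completed Round 1. Their functions $g_{\delta_k}$ are unrelated, but every point of $K_\delta=\bigcap_kK_{\delta_k+1}$ lies in all of their domains. So fix one point $p=y_{\delta,1}\in K_\delta$. The points $g_{\delta_k}(p)\in K_{\delta_k}\setminus K_{\delta_k+1}$ climb, and $(p,g_{\delta_k}(p))\in\overline T$. Put $K_{\delta+1}=\{g_{\delta_k}(p):k<\omega\}^*$. Taking $W$-limits, $\{p\}\times K_{\delta+1}\subseteq\overline T$. Now the second coordinate may be prescribed, at the price of fixing the first.

*Round 3 (a square).* Let $\delta_k\nearrow\delta$ be stages that completed Round 2 with points $p_k\in K_{\delta_k}\setminus K_{\delta_k+1}$, so that $\{p_k\}\times K_{\delta_k+1}\subseteq\overline T$. Put $K_{\delta+1}=\{p_k:k<\omega\}^*$. Let $p,q\in K_{\delta+1}$ and write $p=W\text{-}\lim p_k$. Since $q\in K_{\delta_k+1}$ for every $k$, we have $(p_k,q)\in\overline T$, and the $W$-limit is $(p,q)\in\overline T$. Hence $K_{\delta+1}^2\subseteq\overline T$.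

Call a coordinate *free* if it may be prescribed arbitrarily in the current $K$. The sets of free coordinates were
$$\emptyset,\quad\{1\},\quad\{2\},\quad\{1,2\},$$
which are the binary expansions of $0,1,2,3$. A round frees the least coordinate $j$ that is not free, at the price of fixing all coordinates below $j$; that is adding $1$ in binary. For $N=3$ the list is $\emptyset,\{1\},\{2\},\{1,2\},\{3\},\{1,3\},\{2,3\},\{1,2,3\}$. In general $2^N-1$ rounds free all coordinates.

Three things have to be arranged. A guessing device must supply sequences of tuples and also sequences of earlier stages (Section 7). The rounds must be organized as one construction along $\omega_1$ (Section 8). And when $j$ is being freed, free coordinates above $j$ may already exist. The new $K_{\delta+1}$ is the remainder of a sequence of $j$-th coordinates, and this sequence must not depend on what is prescribed above $j$, or there would be no single $K_{\delta+1}$. This is ensured by a triangularity condition, (c) below.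

## 7. Codes, types, and guessing with $\clubsuit$

**Definition (codes).** An *atom* is a finite nonempty sequence $t=\langle(\alpha_1,i_1),\dots,(\alpha_N,i_N)\rangle$ of distinct elements of $\omega_1\times\omega$. Put $lo(t)=\min_l\alpha_l$, $hi(t)=\max_l\alpha_l+1$, and $y_t=(y_{\alpha_1,i_1},\dots,y_{\alpha_N,i_N})$. Let $\mathcal C$ be the set of all atoms together with all countable limit ordinals. For a limit $\delta$ put $lo(\delta)=\delta$, $hi(\delta)=\delta+1$. Call $A\subseteq\mathcal C$ *unbounded* if $\{lo(c):c\in A\}$ is unbounded in $\omega_1$.

For example, $t=\langle(3,0),(5,2)\rangle$ has $lo(t)=3$, $hi(t)=6$ and $y_t=(y_{3,0},y_{5,2})$. Note that $lo(c)<hi(c)$ always. An atom is a name for a tuple; a limit ordinal is a name for what was achieved at that stage.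

**Lemma 7** ($\clubsuit$). There are a set $E$ of countable limit ordinals and sequences $\langle c^\delta_k:k<\omega\rangle$ $(\delta\in E)$ in $\mathcal C$ such that

1. $hi(c^\delta_k)<lo(c^\delta_{k+1})$ for all $k$, and $\sup_khi(c^\delta_k)=\delta$;
2. for each unbounded $A\subseteq\mathcal C$, the set $\{\delta\in E:\forall k\ c^\delta_k\in A\}$ is unbounded in $\omega_1$.

*Proof.* We transfer $\clubsuit$ to $\mathcal C$ along a bijection and use a club to compare the two notions of size. Let $h:\mathcal C\to\omega_1$ be a bijection and $\mathcal C_\beta=\{c\in\mathcal C:hi(c)<\beta\}$. Each $\mathcal C_\beta$ is countable. The $\mathcal C_\beta$ increase with union $\mathcal C$, and for limit $\beta$ we have $\mathcal C_\beta=\bigcup_{\beta'<\beta}\mathcal C_{\beta'}$. By the usual closing-off argument, $C=\{\beta\text{ limit}:h[\mathcal C_\beta]=\beta\}$ is club. For $\beta\in C$ and $c\in\mathcal C$,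
$$hi(c)<\beta\iff h(c)<\beta.\qquad\qquad(7.1)$$

Let $E$ be the set of limit $\delta$ such that $h^{-1}[e_\delta]$ can be enumerated as in (1). Such an enumeration is by increasing $lo$, so it is unique; let it be $\langle c^\delta_k:k<\omega\rangle$.

To prove (2), let $A$ be unbounded and $\alpha<\omega_1$. By recursion choose $A'=\{c_\nu:\nu<\omega_1\}\subseteq A$ with $lo(c_0)>\alpha$ and $hi(c_\nu)<lo(c_\mu)$ for $\nu<\mu$. The set $h[A']$ is uncountable; choose an uncountable $B\subseteq h[A']$ such that for any $\xi<\eta$ in $B$ there is an element of $C$ in the interval $(\xi,\eta]$. By $\clubsuit$ take $\delta$ with $e_\delta\subseteq B$. Since $e_\delta$ is cofinal in $\delta$ with no last element, $\delta$ is a limit of elements of $C$, so $\delta\in C$. By (7.1) for $\delta$, all $c\in h^{-1}[e_\delta]$ have $hi(c)<\delta$. For $\beta\in C\cap\delta$ the set $e_\delta\cap\beta$ is finite, so by (7.1) only finitely many $c\in h^{-1}[e_\delta]$ have $hi(c)<\beta$. As $C\cap\delta$ is cofinal in $\delta$,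
$$\text{for every }\beta<\delta\text{, only finitely many }c\in h^{-1}[e_\delta]\text{ have }hi(c)<\beta.\qquad(7.2)$$

Since $h^{-1}[e_\delta]$ is infinite, (7.2) gives $\sup\{hi(c):c\in h^{-1}[e_\delta]\}=\delta$. Enumerate $h^{-1}[e_\delta]\subseteq A'$ in increasing order of the index $\nu$. The order type is $\omega$: if $c_\nu$ had infinitely many predecessors $c_\mu$, these would satisfy $hi(c_\mu)<lo(c_\nu)<\delta$, against (7.2). By the choice of $A'$ this enumeration satisfies (1). So $\delta\in E$, all $c^\delta_k$ belong to $A$, and $\delta>lo(c_0)>\alpha$. $\square$

Fix $E$ and the sequences from Lemma 7.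

**Definition (types).** For $N\ge1$ and $0\le s<2^N$ let $I_s\subseteq\{1,\dots,N\}$ be given by $s=\sum_{i\in I_s}2^{i-1}$. If $s<2^N-1$ and $j=\min(\{1,\dots,N\}\setminus I_s)$, then $[1,j)\subseteq I_s$ and, by binary addition of $1$,
$$I_{s+1}=(I_s\setminus[1,j))\cup\{j\}.$$
An atom of length $N$ has *type* $(N,0)$. By recursion on limit ordinals, $\delta$ is *active* if $\delta\in E$, all $c^\delta_k$ have a type, all these types are the same $(N,s)$, and $s<2^N-1$. Then $\delta$ gets type $(N,s+1)$. Inactive limit ordinals have no type.

The recursion makes sense because every $c^\delta_k$ that is an ordinal is below $\delta$. It refers only to $E$ and the sequences, so all types are known before the points $y_{\alpha,i}$ are chosen. For example, if $\delta\in E$ and all $c^\delta_k$ are atoms of length $2$, then $\delta$ has type $(2,1)$ and corresponds to Round 1 of Section 6. Stages of types $(2,2)$ and $(2,3)$ correspond to Rounds 2 and 3.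

**Definition (traces).** $Tr(t)=\{y_t\}$ for atoms, and $Tr(\delta)=\bigcup_kTr(c^\delta_k)$ for active $\delta$. If $c$ has type $(N,s)$, then $Tr(c)$ is a countable subset of $X^N$.

## 8. The recursive construction of $K_\alpha$, $y_{\alpha,i}$ and $F_c$

Put $K_0=\omega^*$. By recursion on $\alpha$ we choose $y_{\alpha,i}$ $(i<\omega)$ and $K_{\alpha+1}$, with $K_\lambda=\bigcap_{\alpha<\lambda}K_\alpha$ at limits. We keep all $K_\alpha$ infinite, closed and decreasing, and for each $\alpha$ the points $y_{\alpha,i}\in K_\alpha\setminus K_{\alpha+1}$ distinct. Since the sets $K_\alpha\setminus K_{\alpha+1}$ are pairwise disjoint, all $y_{\alpha,i}$ are then distinct.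

For each $c\in\mathcal C$ of type $(N,s)$ we also define, once $K_{hi(c)}$ is available, a function
$$F_c:K_{hi(c)}^{I_s}\to(\beta\omega)^N .$$
Its argument $P$ prescribes the free coordinates, and $F_c(P)$ is a point of $\overline{Tr(c)}$ with those coordinates. Precisely, for all $P\in K_{hi(c)}^{I_s}$:

* (a) $F_c(P)(l)=P(l)$ for $l\in I_s$;
* (b) for $l\notin I_s$, $F_c(P)(l)\in K_{lo(c)}\setminus K_{hi(c)}$, and these points are distinct for distinct $l\notin I_s$;
* (c) for $l\notin I_s$, $F_c(P)(l)$ depends only on $P{\upharpoonright}(I_s\cap[1,l))$;
* (d) $F_c(P)\in\overline{Tr(c)}$.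

In Section 6, Round 1 gave $F_\delta(p)=(p,g_\delta(p))$, Round 2 gave $F_\delta(q)=(y_{\delta,1},q)$, and Round 3 gave $F_\delta(p,q)=(p,q)$.

**Step 1: $K_\lambda$ is infinite at limits $\lambda$.** Let $\alpha_k\nearrow\lambda$ be strictly increasing. Then $y_{\alpha_k,0}\in K_{\alpha_k}\setminus K_{\alpha_k+1}\subseteq K_{\alpha_k}\setminus K_{\alpha_{k+1}}$. By Lemma 5 with $H_k=K_{\alpha_k}$, and by Lemma 4, $\{y_{\alpha_k,0}:k<\omega\}^*$ is an infinite subset of $\bigcap_kK_{\alpha_k}=K_\lambda$.

**Step 2: $F_t$ for an atom $t$ of length $N$.** Here $I_0=\emptyset$, and the only $P$ is the empty function. Put $F_t(\emptyset)=y_t$. Conditions (a) and (c) are trivial, and (d) holds as $Tr(t)=\{y_t\}$. For (b), $y_{\alpha_l,i_l}\in K_{\alpha_l}\setminus K_{\alpha_l+1}\subseteq K_{lo(t)}\setminus K_{hi(t)}$, and these points are distinct because the pairs $(\alpha_l,i_l)$ are.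

**Step 3: a stage $\alpha$ that is not an active limit.** No sequence has to be served; we only continue the tower. By Lemma 6 let $D\subseteq K_\alpha$ be countably infinite and discrete, and split it into infinite sets $D=D_0\sqcup D_1$. Let $\{y_{\alpha,i}:i<\omega\}$ enumerate $D_0$ injectively, and let $K_{\alpha+1}=D_1^*$. By Lemma 4, $K_{\alpha+1}$ is infinite and closed, and it is disjoint from $D_0$. It is contained in $\overline{D_1}\subseteq K_\alpha$.

**Step 4: the points and the next set at an active limit $\delta$.** Write $c_k=c^\delta_k$, all of type $(N,s)$, and
$$I=I_s,\qquad j=\min(\{1,\dots,N\}\setminus I),\qquad I'=I_{s+1}=(I\setminus[1,j))\cup\{j\} .$$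
So $I=[1,j)\cup(I\cap(j,N])$ and $I'=\{j\}\cup(I\cap(j,N])$. Put
$$H_{2k}=K_{lo(c_k)},\qquad H_{2k+1}=K_{hi(c_k)} .$$
By Lemma 7(1) this is a decreasing sequence of closed sets with intersection $K_\delta$.

First we choose the points $y_{\delta,i}$, using the odd layers. Let $z_k=y_{hi(c_k),0}$. As $hi(c_k)+1\le lo(c_{k+1})$, we have $z_k\in H_{2k+1}\setminus H_{2k+2}$. By Lemmas 4 and 5, $\{z_k:k<\omega\}^*$ is an infinite subset of $K_\delta$. Let $y_{\delta,i}$ $(i<\omega)$ be distinct points of it, and put $P_\delta(l)=y_{\delta,l}$ for $1\le l<j$. These are the values at which the coordinates below $j$ are fixed.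

Next we choose $K_{\delta+1}$, using the even layers. For each $k$ let
$$r_k=F_{c_k}(P)(j),\quad\text{where }P\in K_\delta^I\subseteq K_{hi(c_k)}^I\text{ is any function extending }P_\delta .$$
As $j\notin I$, condition (c) for $c_k$ says that $r_k$ depends only on $P{\upharpoonright}(I\cap[1,j))=P_\delta$, so the choice of $P$ does not matter. By (b) for $c_k$, $r_k\in K_{lo(c_k)}\setminus K_{hi(c_k)}=H_{2k}\setminus H_{2k+1}$. Put
$$K_{\delta+1}=\{r_k:k<\omega\}^* .$$
By Lemmas 4 and 5 this is an infinite closed subset of $K_\delta$. The set $\{r_k\}\cup\{z_k\}$ has one point in each layer, so it is discrete by Lemma 5, and by Lemma 4 the disjoint subsets $\{r_k\}$ and $\{z_k\}$ have disjoint closures. Hence $y_{\delta,i}\in K_\delta\setminus K_{\delta+1}$.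

**Step 5: the function $F_\delta$.** We turn the functions $F_{c_k}$ into one function with free set $I'$ by taking a $W$-limit, where $W$ is read off from the prescribed $j$-th coordinate. Let $P'\in K_{\delta+1}^{I'}$. Since $P'(j)\in\{r_k\}^*$, by Lemma 4 there is a unique $W\in\omega^*$ with $P'(j)=W\text{-}\lim_kr_k$. Put
$$\hat P=P_\delta\cup P'{\upharpoonright}(I\cap(j,N])\in K_\delta^I,\qquad F_\delta(P')=W\text{-}\lim_kF_{c_k}(\hat P).$$
Since $K_\delta\subseteq K_{hi(c_k)}$, the point $\hat P$ is in the domain of every $F_{c_k}$.

**Step 6: verification of (a)–(d) for $F_\delta$.** Here $lo(\delta)=\delta$ and $hi(\delta)=\delta+1$, and the free set is $I'$.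

(a) Since $\hat P$ extends $P_\delta$, the $j$-th coordinate of $F_{c_k}(\hat P)$ is $r_k$, with $W$-limit $P'(j)$. For $l\in I\cap(j,N]$, by (a) for $c_k$ the $l$-th coordinate is constantly $\hat P(l)=P'(l)$.

(b) An $l\notin I'$ satisfies either $l<j$, or $l>j$ and $l\notin I$. If $l<j$, then $l\in I$, and by (a) for $c_k$ the $l$-th coordinate is constantly $P_\delta(l)=y_{\delta,l}\in K_\delta\setminus K_{\delta+1}$; these points are distinct for distinct $l<j$. For $l>j$, $l\notin I$, put $f^l_k=F_{c_k}(\hat P)(l)$. By (b) for $c_k$, for each $k$ the points $r_k$ and $f^l_k$ (for the various $l$) are distinct members of $H_{2k}\setminus H_{2k+1}$, while $z_k\in H_{2k+1}\setminus H_{2k+2}$. So all the points $r_k$, $z_k$, $f^l_k$, over all $k$, form a set with finitely many points in each layer. By Lemma 5 it is discrete, and its infinite subsets have remainders inside $K_\delta$. The sets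
$$\{r_k:k<\omega\},\qquad\{z_k:k<\omega\},\qquad\{f^l_k:k<\omega\}\ \ (l>j,\ l\notin I)$$
are pairwise disjoint subsets of it, so their closures are pairwise disjoint by Lemma 4. Now $W\text{-}\lim_kf^l_k\in\{f^l_k:k<\omega\}^*\subseteq K_\delta$. This point is not in $K_{\delta+1}=\{r_k\}^*$, it differs from every $y_{\delta,i}\in\{z_k\}^*$, and it is different for different $l$. So all coordinates $l\notin I'$ lie in $K_\delta\setminus K_{\delta+1}$ and are distinct.

(c) Let $l\notin I'$. If $l<j$, the coordinate is $y_{\delta,l}$, independent of $P'$. If $l>j$ and $l\notin I$, then by (c) for $c_k$ the point $f^l_k$ depends only on $\hat P{\upharpoonright}(I\cap[1,l))$, that is, on $P_\delta$ and $P'{\upharpoonright}(I\cap(j,l))$. The ultrafilter $W$ depends only on $P'(j)$. Since $I'\cap[1,l)=\{j\}\cup(I\cap(j,l))$, all of this is determined by $P'{\upharpoonright}(I'\cap[1,l))$.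

(d) By (d) for the $c_k$, $F_\delta(P')\in\overline{\bigcup_k\overline{Tr(c_k)}}=\overline{\bigcup_kTr(c_k)}=\overline{Tr(\delta)}$.

This completes the construction.

The points $z_k$ have two uses here. They provide points of $K_\delta$ outside the future $K_{\delta+1}$, and they are available before the $r_k$, which depend on $P_\delta$.

## 9. $2^N-1$ rounds of guessing give $K_\gamma^N\subseteq\overline{T_0}$

We prove $(\dagger)$. Let $T\subseteq X^N$ be a set of injective tuples such that for every $\alpha<\omega_1$ some $t\in T$ has all entries in $K_\alpha$.

**Step 1: the atoms naming $T$ are unbounded.** Let $A_0$ be the set of atoms $t$ of length $N$ with $y_t\in T$. Every member of $T$ is $y_t$ for such an atom, as it is injective. Given $\alpha$, a member of $T$ with all entries in $K_\alpha$ has all first indices $\ge\alpha$ by (3.1), so the corresponding atom has $lo(t)\ge\alpha$. Thus $A_0$ is unbounded. Its members have type $(N,0)$ and traces inside $T$.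

**Step 2: adding $1$, repeatedly.** For $s<2^N-1$ put
$$A_{s+1}=\{\delta\in E:\forall k\ c^\delta_k\in A_s\}.$$
By induction on $s$, $A_s$ is unbounded and consists of codes $c$ of type $(N,s)$ with $Tr(c)\subseteq T$. For $s=0$ this is Step 1. If it holds for $s<2^N-1$, then $A_{s+1}$ is unbounded by Lemma 7(2). For $\delta\in A_{s+1}$ all $c^\delta_k$ have type $(N,s)$, so $\delta$ is active of type $(N,s+1)$, and $Tr(\delta)=\bigcup_kTr(c^\delta_k)\subseteq T$.

**Step 3: all coordinates are free.** Take $\delta\in A_{2^N-1}$. Now $I_{2^N-1}=\{1,\dots,N\}$, so by (a) we have $F_\delta(P)=P$ for every $P\in K_{\delta+1}^N$. By (d), $P\in\overline{Tr(\delta)}$. Therefore $K_{\delta+1}^N\subseteq\overline{Tr(\delta)}$, and $T_0=Tr(\delta)\subseteq T$ is countable. With $\gamma=\delta+1$ this is $(\dagger)$.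

With Section 3, Theorem A is proved.

## 10. Extremally disconnected S-spaces and subspaces of $\beta\omega$

We prove Theorem B(2), in ZFC.

**Step 1: from $\beta\omega$ to an ED space.** Let $Y\subseteq\beta\omega$ be an S-space. Then $\omega\cup Y$ is $T_3$, and it is not HL since it contains $Y$. It is HS as the union of the countable set $\omega$ and $Y$. It is ED by Step 4 of Section 3, which used only that $\omega$ is dense. If $Y$ is strongly HS, then $(\omega\cup Y)^n$ is covered by countably many subspaces homeomorphic to powers $Y^m$, $m\le n$ (fix a set of coordinates with values in $\omega$, fix those values, and let the other coordinates range over $Y$). So $\omega\cup Y$ is strongly HS.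

For the converse let $X$ be an ED S-space. (In this section $X$ no longer denotes the space of Theorem A.)

**Step 2: a non-HL subspace with a countable dense set of isolated points.** By Lemma 1 choose $y_\alpha\in U_\alpha$, $U_\alpha$ open, with $y_\beta\notin U_\alpha$ for $\beta>\alpha$, and put $Y=\{y_\alpha:\alpha<\omega_1\}$. In any nonempty $A\subseteq Y$ the point $y_\alpha$ of least index is isolated, as $U_\alpha\cap A=\{y_\alpha\}$. Applied to a nonempty open subset of $Y$, this produces an isolated point of $Y$ in it. So the set $I$ of isolated points of $Y$ is dense in $Y$. It is discrete, hence countable by HS. It is infinite, since otherwise $Y$, being the closure of $I$ in $Y$, would equal $I$ and be finite. Write $I=\{d_k:k<\omega\}$ injectively.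

**Step 3: disjoint subsets of $I$ have disjoint closures in $X$.** By regularity choose open $G_k\ni d_k$ in $X$ with $\overline{G_k}\cap I=\{d_k\}$, and put $G'_k=G_k\setminus\bigcup_{i<k}\overline{G_i}$. Then $d_k\in G'_k$, and the $G'_k$ are pairwise disjoint open sets. If $A,B\subseteq I$ are disjoint, they lie in the disjoint open sets $\bigcup_{d_k\in A}G'_k$ and $\bigcup_{d_k\in B}G'_k$. By Lemma 2 the closures of $A$ and $B$ are disjoint.

**Step 4: each point of $Y$ gives an ultrafilter on $I$.** Write $\overline A^Y$ for the closure in $Y$. For $A\subseteq I$ the sets $\overline A^Y$ and $\overline{I\setminus A}^Y$ are disjoint by Step 3, and their union is $\overline I^Y=Y$. So they are clopen in $Y$. For $y\in Y$ let $u_y=\{A\subseteq I:y\in\overline A^Y\}$. This family is closed upwards, does not contain $\emptyset$, and contains exactly one of $A$, $I\setminus A$. If $A,B\in u_y$ but $A\cap B\notin u_y$, then $y\in\overline{I\setminus(A\cap B)}^Y=\overline{I\setminus A}^Y\cup\overline{I\setminus B}^Y$, which contradicts $A,B\in u_y$. So $u_y$ is an ultrafilter on $I$.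

**Step 5: $y\mapsto u_y$ is a homeomorphism onto a subspace of $\beta I\cong\beta\omega$.** In $X$ clopen sets form a base: if $y\in V\subseteq\overline V\subseteq O$ with $V,O$ open, then $\overline V$ is clopen. Hence $Y$ has a base of clopen sets. If $O$ is clopen in $Y$, then, as $I$ is dense, $O=\overline{O\cap I}^Y=\{y\in Y:O\cap I\in u_y\}$. Since distinct points of $Y$ are separated by such an $O$, the map is injective. Under it, every set in a base of $Y$ corresponds to the trace of a basic open set of $\beta I$. Conversely, each trace $\{y\in Y:A\in u_y\}=\overline A^Y$ is open in $Y$. So the map is a homeomorphism onto its image.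

The space $Y$ is $T_3$ and HS as a subspace of $X$. By Lemma 1 it is not HL. If $X$ is strongly HS, so is $Y$, since $Y^n\subseteq X^n$. So the image of $Y$ in $\beta I\cong\beta\omega$ is an S-space, and a strong S-space if $X$ is one. $\square$

## 11. $MA_{\omega_1}$ excludes strong S-spaces

Theorem B(1) is due to K. Kunen, *Strong S and L spaces under MA*, 1977. Here is a proof. Suppose $MA_{\omega_1}$ holds and $X$ is $T_3$, strongly HS and not HL. We force an uncountable discrete subspace, which contradicts HS.

**Step 1: the partial order.** By Lemma 1 take $x_\alpha\in U_\alpha$, $U_\alpha$ open $(\alpha<\omega_1)$, with $x_\beta\notin U_\alpha$ for $\beta>\alpha$; the $x_\alpha$ are distinct. By regularity choose open $V_\alpha\ni x_\alpha$ with $\overline{V_\alpha}\subseteq U_\alpha$. Let $\mathbb P$ be the set of finite $a\subseteq\omega_1$ such that $x_\beta\notin V_\alpha$ for all distinct $\alpha,\beta\in a$, ordered by $\supseteq$. Subsets of conditions are conditions, and all singletons are conditions.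

**Step 2: $\mathbb P$ is ccc.** Here the finite powers of $X$ enter. Given an uncountable antichain, pass to an uncountable subfamily forming a $\Delta$-system with root $R$. The union of two members is not a condition, so there are distinct $\alpha,\beta$ in it with $x_\beta\in V_\alpha$. As each member is a condition, $\alpha$ and $\beta$ do not both lie in one member, so neither lies in $R$. Removing $R$ therefore leaves pairwise disjoint sets that are still pairwise incompatible conditions, and they are nonempty, since the empty set is compatible with everything. Thinning out again, we may assume that the antichain is $\{a_\xi:\xi<\omega_1\}$ with $|a_\xi|=n\ge1$ and $\max a_\xi<\min a_\eta$ for $\xi<\eta$.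

Let $x^\xi\in X^n$ enumerate $\{x_\alpha:\alpha\in a_\xi\}$ in increasing order of $\alpha$, and let
$$O_\eta=\{z\in X^n:\exists i\ \exists\alpha\in a_\eta\ z_i\in V_\alpha\},$$
an open set. If $\xi<\eta$, then $x^\xi\in O_\eta$: incompatibility gives distinct $\alpha,\beta$, one in $a_\xi$ and the other in $a_\eta$, with $x_\beta\in V_\alpha\subseteq U_\alpha$. This excludes $\beta>\alpha$, so $\beta\in a_\xi$ and $\alpha\in a_\eta$.

Since $X^n$ is HS, fix a countable $\Xi_0$ such that $\{x^\xi:\xi\in\Xi_0\}$ is dense in $\{x^\xi:\xi<\omega_1\}$, and let $\eta>\sup\Xi_0$. All $x^\xi$ with $\xi\in\Xi_0$ lie in $O_\eta$, so for every $\xi<\omega_1$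
$$x^\xi\in\overline{O_\eta}\subseteq\{z\in X^n:\exists i\ \exists\alpha\in a_\eta\ z_i\in\overline{V_\alpha}\}\subseteq\{z\in X^n:\exists i\ \exists\alpha\in a_\eta\ z_i\in U_\alpha\},$$
where the first inclusion holds because the middle set is a finite union of closed sets. For $\xi>\eta$ this yields $\beta\in a_\xi$ and $\alpha\in a_\eta$ with $x_\beta\in U_\alpha$ and $\beta>\alpha$, a contradiction.

**Step 3: a condition below which large ordinals can always be added.** We claim that there is $p\in\mathbb P$ such that for each $\alpha<\omega_1$ the set $\{q\le p:q\not\subseteq\alpha+1\}$ is dense below $p$. Suppose not. Then below every $p$ there are a condition $p'$ and an ordinal $\alpha(p')$ such that no $q\le p'$ contains an ordinal $>\alpha(p')$. The set of such $p'$ is dense, so it contains a maximal antichain of $\mathbb P$, which is countable by Step 2. Let $\sigma$ be the supremum of $\alpha(p')$ over this antichain. The condition $\{\sigma+1\}$ is compatible with some $p'$ in it. A common extension is below $p'$ and contains $\sigma+1>\alpha(p')$, a contradiction.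

**Step 4: the discrete set.** Apply $MA_{\omega_1}$ to the ccc order $\{q\in\mathbb P:q\le p\}$ and the $\omega_1$ dense sets of Step 3. This gives a filter $G$ meeting all of them. Its union $S=\bigcup G$ is unbounded in $\omega_1$, hence uncountable. Any two elements of $S$ lie in a common condition from $G$, so $x_\beta\notin V_\alpha$ for all distinct $\alpha,\beta\in S$. Thus $\{x_\alpha:\alpha\in S\}$ is an uncountable discrete subspace of $X$, which is not separable. This contradicts HS. $\square$

**Proof of Corollary C.** By Jensen and Lemma 3, $V=L$ implies $\Diamond$, which implies $\clubsuit$, and by Theorem A $\clubsuit$ yields an ED strong S-space. As $V=L$ is consistent with ZFC (if ZFC is consistent), so is the existence of such a space. By Theorem B(1) there is none under $MA_{\omega_1}$, which is likewise consistent with ZFC. $\square$
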